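# Classes infinitely divisible by the affine line, from permutation tori of a group of order 12

## Injectivity as a first guess, tested by counting points

Let $k$ be a field and let $R=R(\mathcal V_k)$ be the Grothendieck ring of varieties over $k$. As a group it is generated by the symbols $[X]$, one for each isomorphism class of finite type $k$-schemes, with the relations $[X]=[U]+[Z]$ whenever $Z\subset X$ is closed with open complement $U$. The product is $[X][Y]=[X\times_k Y]$. Since $[X]=[X_{\rm red}]$ and every scheme of finite type can be stratified, it does not matter whether we start from varieties or from finite type schemes.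

Put $\mathbb L=[\mathbb A^1_k]$, let $(\mathbb L^n)=\mathbb L^nR$, and let $R'=\varprojlim_n R/(\mathbb L^n)$. The kernel of $R\to R'$ is $\bigcap_{n\ge1}(\mathbb L^n)$, the set of classes that are divisible by every power of $\mathbb L$. The question, printed in the *Arizona Winter School Notes* (http://swc.math.arizona.edu/aws/2015/2015VakilNotes.pdf), is whether $R\to R'$ is injective or whether information is lost.

The answer one would first guess is that nothing is lost: a class divisible by all powers of $\mathbb L$ should be $0$, just as an integer divisible by all powers of $q$ is $0$. Let us test this.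

**Test over $\mathbb F_q$.** Counting points, $[X]\mapsto\#X(\mathbb F_{q^r})$, is a ring homomorphism $R\to\mathbb Z$ with $\mathbb L\mapsto q^r$. It sends $\bigcap_n(\mathbb L^n)$ into $\bigcap_n q^{rn}\mathbb Z=0$. So an element of the intersection has all point counts equal to $0$. In particular a nonzero polynomial in $\mathbb L$ with integer coefficients is not in the intersection, because it has a nonzero value at $q^r$ for some $r$.

**Test over $\mathbb C$.** The Hodge–Deligne polynomial is a ring homomorphism $R\to\mathbb Z[u,v]$ with $\mathbb L\mapsto uv$, and $\bigcap_n (uv)^n\mathbb Z[u,v]=0$. Again a nonzero polynomial in $\mathbb L$ is not in the intersection.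

**Test on zero-dimensional classes over $\mathbb Q$.** For $X$ of finite type over $\mathbb Q$ choose a model over some $\mathbb Z[1/N]$ and count its $\mathbb F_p$-points. For all but finitely many $p$ the result does not depend on the model, so we get a ring homomorphism
$$\nu:R(\mathcal V_{\mathbb Q})\to\prod_p\mathbb Z\Big/\bigoplus_p\mathbb Z,\qquad \mathbb L\mapsto(p)_p .$$
Let $K/\mathbb Q$ be Galois with group $G$, and let $x=\sum_Uc_U[\operatorname{Spec}K^U]$, where $U$ runs through subgroups of $G$ up to conjugacy. For $p$ unramified in $K$ with Frobenius $g$, the number of $\mathbb F_p$-points of $\operatorname{Spec}\mathcal O_{K^U}$ is the number $\#(G/U)^g$ of points of $G/U$ fixed by $g$. If $x\in(\mathbb L)$, then $\nu(x)_p$ is divisible by $p$ for almost all $p$. But $|\nu(x)_p|\le\sum_U|c_U|\,|G/U|$ is bounded, so $\nu(x)_p=0$ for almost all $p$. By Chebotarev every $g\in G$ occurs as a Frobenius for infinitely many $p$, so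
$$\sum_Uc_U\,\#(G/U)^g=0\qquad\text{for all }g\in G. \tag{1}$$
When $G$ is cyclic, the numbers $\#(G/U)^g$ are the fixed point numbers of all subgroups of $G$, and by Burnside's theorem (recalled below) they force all $c_U=0$. So for cyclic $K/\mathbb Q$ the guess passes.

The first case in which this test is silent is the Klein four-group. Let $K=\mathbb Q(\sqrt a,\sqrt b)$ have degree $4$ and put
$$x=[\operatorname{Spec}K]-[\operatorname{Spec}\mathbb Q(\sqrt a)]-[\operatorname{Spec}\mathbb Q(\sqrt b)]-[\operatorname{Spec}\mathbb Q(\sqrt{ab})]+2 .$$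
If the Frobenius is trivial the count is $4-2-2-2+2=0$. If it has order $2$, it fixes exactly one of the three quadratic fields, and the count is $0-2-0-0+2=0$. All counts vanish, so nothing so far prevents such classes from being infinitely divisible by $\mathbb L$.

**What would break the guess.** In a Noetherian ring $A$, Krull's intersection theorem says that $\bigcap_n a^nA$ consists of the $x$ with $(1-ay)x=0$ for some $y$. One direction holds in any ring: if $x=\mathbb Ly\,x$, then $x=(\mathbb Ly)^nx\in(\mathbb L^n)$ for all $n$. So we look for a nonzero class killed by an element of the form $1-\mathbb Ly$. There are two tasks: to produce a relation of this form, and to prove that the class is nonzero. We look for relations among combinations like $x$ above, because point counts do not forbid them.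

## Burnside rings, marks, torsors

Let $V$ be a finite group.

**Definition (Burnside ring, marks).** The ring $B(V)$ is the Grothendieck ring of finite $V$-sets, with disjoint union as sum and Cartesian product as product. It is free over $\mathbb Z$ on the classes $[V/U]$, one for each conjugacy class of subgroups $U$. The *mark* of a $V$-set $S$ at $U\le V$ is $\varphi_U(S)=\#S^U$. It extends to a ring homomorphism $\varphi_U$ on $B(V)$, and coefficientwise to $B(V)[t]$.

Burnside's theorem says that an element of $B(V)$, hence of $B(V)[t]$, is determined by all its marks. In particular two finite $V$-sets with equal marks are isomorphic. For $W\le V$ there is the additive map $\operatorname{Ind}_W^V:B(W)\to B(V)$, $[W/U]\mapsto[V/U]$, that is, $S\mapsto V\times^WS$. A point $[g,x]$ of $V\times^WS$ is fixed by $U$ exactly when $g^{-1}Ug\le W$ and $g^{-1}Ug$ fixes $x$. Hence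
$$\varphi_U(\operatorname{Ind}_W^Vy)=\sum_{gW\in(V/W)^U}\varphi_{g^{-1}Ug}(y). \tag{2}$$

**Example.** In $B(V_4)$, $V_4$ the Klein four-group, let
$$\theta=[V_4/1]-\sum_{|C|=2}[V_4/C]+2 .$$
Its mark at $1$ is $4-6+2=0$. At a subgroup $C$ of order $2$, $V_4/C$ has $2$ fixed points while $V_4/1$ and the other $V_4/C'$ have none, so the mark is $-2+2=0$. At $V_4$ the mark is $2$. Thus $\theta$ has only one nonzero mark, at the top.

**Definition (torsors and twisted products).** A $V$-torsor is a Galois étale $V$-cover $Y\to Y/V$ of quasi-projective $k$-schemes ($Y$ need not be connected). If $V$ acts on a quasi-projective $X$, put $Y\times^VX=(Y\times X)/V$. The action on $Y\times X$ is free, the quotient map is again a $V$-torsor, and the formation of $Y\times^VX$ is compatible with $V$-stable locally closed pieces of $X$.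

For $U\le V$ the scheme $Y/U$ depends, up to isomorphism, only on the conjugacy class of $U$. So there is an additive map
$$\beta_{Y,V}:B(V)[t]\to R,\qquad[V/U]\,t^j\mapsto[Y/U]\,\mathbb L^j .$$
It satisfies $\beta_{Y,V}(t^jy)=\mathbb L^j\beta_{Y,V}(y)$. If $Y$ is a $G$-torsor and $V\le G$, then $\beta_{Y,V}=\beta_{Y,G}\circ\operatorname{Ind}_V^G$, because both send $[V/U]t^j$ to $[Y/U]\mathbb L^j$. For $Y=\operatorname{Spec}K$ with $K/k$ Galois with group $V$, we have $Y/U=\operatorname{Spec}K^U$.

## The class of a permutation torus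

If $V$ permutes a finite set $S$, it permutes the coordinates of $\mathbb G_m^S$. This section computes $[Y\times^V\mathbb G_m^S]$. Define $\tau_V(S)\in B(V)[t]$ recursively by $\tau_V(\emptyset)=1$ and
$$t^{|S|}=\sum_{I\in\mathcal P(S)/V}\operatorname{Ind}_{V_I}^V\tau_{V_I}(I), \tag{3}$$
where $\mathcal P(S)/V$ is the set of $V$-orbits of subsets of $S$, and $V_I$ is the setwise stabilizer of $I$. The term $I=S$ is $\tau_V(S)$, and all others involve smaller sets.

**Example.** Let $V=C_2$ swap the two points of $S$. The subsets, up to $V$, are $\emptyset$ (term $1$), a single point (stabilizer $1$, term $(t-1)[C_2/1]$) and $S$. So $\tau_{C_2}(S)=t^2-1-(t-1)[C_2/1]$, with marks $t^2-1-2(t-1)=(t-1)^2$ at $1$ and $t^2-1$ at $C_2$. For $Y=\operatorname{Spec}K$, $K/k$ quadratic Galois, $Y\times^{C_2}\mathbb A^2$ is a plane. In it the torus is the complement of two conjugate lines, that is, of the origin and a copy of $\operatorname{Spec}K\times\mathbb G_m$. So the class of the torus is $\mathbb L^2-1-(\mathbb L-1)[\operatorname{Spec}K]$, which matches.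

**Lemma 1.** $\varphi_U(\tau_V(S))=\prod_{O\in S/U}(t^{|O|}-1)$ for all $U\le V$.

*Proof.* We use induction on $|S|$, for all $V$ at once. Apply $\varphi_U$ to (3) and use (2). The cosets $gV_I$ correspond to the sets $J=gI$ in the orbit of $I$, and $gV_I$ is fixed by $U$ exactly when $J$ is $U$-stable. By transport of structure along $g$, $\varphi_{g^{-1}Ug}(\tau_{V_I}(I))=\varphi_U(\tau_{V_J}(J))$. So
$$t^{|S|}=\sum_{J\subseteq S,\ U\text{-stable}}\varphi_U(\tau_{V_J}(J)).$$
For $J\ne S$ the term is $\prod_{O\in J/U}(t^{|O|}-1)$ by induction. The $U$-stable $J$ are the unions of sets of $U$-orbits, so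
$$\sum_J\prod_{O\in J/U}(t^{|O|}-1)=\prod_{O\in S/U}\bigl(1+(t^{|O|}-1)\bigr)=t^{|S|}.$$
Comparing the two sums, the term $J=S$ is $\prod_{O\in S/U}(t^{|O|}-1)$. $\square$

**Lemma 2.** For a $V$-torsor $Y$, $[Y\times^V\mathbb G_m^S]=\beta_{Y,V}(\tau_V(S))$.

*Proof.* Again we use induction on $|S|$, for all $V$; for $S=\emptyset$ both sides are $[Y/V]$. The group $V$ acts linearly on $\mathbb A^S$, so by étale descent of locally free sheaves $Y\times^V\mathbb A^S\to Y/V$ is a vector bundle of rank $|S|$. It is Zariski-locally trivial, so its class is $[Y/V]\mathbb L^{|S|}=\beta_{Y,V}(t^{|S|})$. Now stratify $\mathbb A^S$ by the $V$-orbit of the support of a point, the set of its nonzero coordinates. The stratum of the orbit of $I$ is the disjoint union of the $\mathbb G_m^J$ with $J$ in that orbit, that is, $V\times^{V_I}\mathbb G_m^I$. It contributes $[Y\times^{V_I}\mathbb G_m^I]$. For $I\ne S$ this equals $\beta_{Y,V_I}(\tau_{V_I}(I))=\beta_{Y,V}(\operatorname{Ind}_{V_I}^V\tau_{V_I}(I))$ by induction. Comparing with $\beta_{Y,V}$ of (3), the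 stratum $I=S$ contributes $\beta_{Y,V}(\tau_V(S))$. $\square$

## The biquadratic relation and a torus that is only isogenous

The torus $\mathbb G_m^S$ with its $V$-action is $\operatorname{Spec}$ of the group algebra $k[\mathbb Z[S]]$, so it is determined by the $V$-lattice $\mathbb Z[S]$. If two different $V$-sets $S_1,S_2$ have isomorphic lattices $\mathbb Z[S_1]\cong\mathbb Z[S_2]$, then $Y\times^V\mathbb G_m^{S_1}\cong Y\times^V\mathbb G_m^{S_2}$, and Lemma 2 gives a relation $\beta_{Y,V}(\tau_V(S_1)-\tau_V(S_2))=0$ in $R$.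

Try this on $V_4$, with $S_1=V_4/1\sqcup2\,(V_4/V_4)$ and $S_2=\bigsqcup_{|C|=2}V_4/C$, so that $[S_1]-[S_2]=\theta$. Since $\theta$ has mark $0$ at every proper subgroup, $S_1$ and $S_2$ become isomorphic on each proper subgroup. So by Lemma 1 the element $\delta=\tau(S_1)-\tau(S_2)$ has only one nonzero mark, at $V_4$, namely
$$(t^4-1)(t-1)^2-(t^2-1)^3=(t-1)^2(t^2-1)\bigl[(t^2+1)-(t+1)^2\bigr]=-2t(t-1)^2(t^2-1).$$
As $\theta$ has mark $2$ there, $\delta=-t(t-1)^2(t^2-1)\,\theta$. The polynomial $-t(t-1)^2(t^2-1)$ is $t$ times a polynomial with constant term $1$. So an isomorphism $\mathbb Z[S_1]\cong\mathbb Z[S_2]$ would give $\mathbb L\,\beta_Y(\theta)=\mathbb L y\cdot\mathbb L\,\beta_Y(\theta)$ for some $y$, which is the shape we want.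

This attempt stops at the lattices. The characters of $\mathbb Q[S_1]$ and $\mathbb Q[S_2]$ agree, both being $3\cdot1$ plus the three nontrivial characters, so the tori are isogenous. But the lattices are not isomorphic, and adding a common lattice does not help. To see this, let $\hat H^0(V,N)=N^V/\sum_{g}gN$ (invariants modulo norms). For $N=\mathbb Z[V/U]$ the invariants are generated by the sum $\sigma$ of all points, and the norm of a point is $|U|\sigma$, so $\hat H^0=\mathbb Z/|U|$. Hence $\hat H^0(V_4,\mathbb Z[S_1])=0\oplus(\mathbb Z/4)^2$ has order $16$, and $\hat H^0(V_4,\mathbb Z[S_2])=(\mathbb Z/2)^3$ has order $8$. If $\mathbb Z[S_1]\oplus N\cong\mathbb Z[S_2]\oplus N$ for a lattice $N$, the finite order of $\hat H^0(V_4,N)$ would cancel and give $16=8$. This closes the route for $V_4$; it does not decide whether the relation itself holds in $R$.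

The obstruction sits at the prime $2$, on $V_4$ itself. The way past it is to put $V_4$ inside a larger group $G$, as a proper subgroup, and to multiply $\theta$ by an element of $B(G)$ that kills the mark at $V_4$ and keeps the mark at the top.

## A relation for $S_3\times C_2$ with a single nonzero mark

Let $G=S_3\times C_2$, of order $12$, with $S_3=\langle\rho,s\rangle$, $\rho^3=s^2=1$, and $C_2=\langle z\rangle$. Put $s'=sz$ and
$$C_3=\langle\rho\rangle,\quad Z=\langle z\rangle,\quad V_4=\langle s,z\rangle,\quad C_6=\langle\rho,z\rangle,\quad S_3'=\langle\rho,s'\rangle .$$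
Define $G$-sets, with the orbit sizes in parentheses:
$$S_+=2\,G/G\sqcup G/C_3\sqcup G/Z\sqcup G/\langle s\rangle\sqcup G/\langle s'\rangle\quad(1,1,4,6,6,6),$$
$$S_-=G/S_3\sqcup G/S_3'\sqcup G/C_6\sqcup2\,G/V_4\sqcup G/1\quad(2,2,2,3,3,12).$$
Let $w=[S_+]-[S_-]=\sum_Uc_U[G/U]\in B(G)$. So $c_G=2$, $c_{C_3}=c_Z=c_{\langle s\rangle}=c_{\langle s'\rangle}=1$, $c_{S_3}=c_{S_3'}=c_{C_6}=-1$, $c_{V_4}=-2$, $c_1=-1$. For a $G$-torsor $Y$ put
$$w(Y)=\beta_{Y,G}(w)=\sum_Uc_U[Y/U]\in R .$$

**Lemma 3.** $\varphi_U(w)=0$ for $U\ne G$ and $\varphi_G(w)=2$. In particular $S_+|_U\cong S_-|_U$ for every proper subgroup $U$ of $G$.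

*Proof.* Inflate $\theta$ along $G\to G/C_3\cong V_4$. The subgroups of index $2$ containing $C_3$ are $S_3,S_3',C_6$, so we get the element
$$\theta=[G/C_3]-[G/S_3]-[G/S_3']-[G/C_6]+2\in B(G).$$
Its mark at $U$ is the mark of the $V_4$-version at the image of $U$. So it is $2$ if $U$ surjects onto $G/C_3$ and $0$ otherwise. Such a $U$ has order divisible by $4$, so it is $G$ or a conjugate of the Sylow subgroup $V_4$.

If $N$ is normal in $G$ and $NV_4=G$, then $G/N\times G/V_4\cong G/(N\cap V_4)$. With $N=G,C_3,S_3,S_3',C_6$ the intersections are $V_4,1,\langle s\rangle,\langle s'\rangle,Z$. Hence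
$$\theta\,[G/V_4]=[G/1]-[G/\langle s\rangle]-[G/\langle s'\rangle]-[G/Z]+2[G/V_4],$$
and $\theta\,(1-[G/V_4])=w$. Since $V_4$ is its own normalizer, $G/V_4$ has exactly one point fixed by $V_4$, so $1-[G/V_4]$ has mark $0$ at $V_4$ and its conjugates. Its mark at $G$ is $1$. Multiplying marks gives the first claim. The second follows because the marks of $S_\pm|_U$ are marks at subgroups of $U$. $\square$

As a check against the obstruction met above: $\hat H^0(G,\mathbb Z[S_+])$ has order $12\cdot12\cdot3\cdot2\cdot2\cdot2=3456$ and $\hat H^0(G,\mathbb Z[S_-])$ has order $6\cdot6\cdot6\cdot4\cdot4\cdot1=3456$.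

We can now state what will be proved. It answers the question negatively.

**Theorem A (any field $k$).** There is $Q\in\mathbb Z[t]$, $Q=-t(1-tg(t))$ with $g\in\mathbb Z[t]$, such that $Q(\mathbb L)\,w(Y)=0$ for every $G$-torsor $Y\to Y/G$ of quasi-projective $k$-schemes. Hence $\mathbb Lw(Y)=(\mathbb Lg(\mathbb L))^n\,\mathbb Lw(Y)$ for all $n$, so $\mathbb L\,w(Y)\in\bigcap_n(\mathbb L^n)$.

**Theorem B.** Let $\operatorname{char}k=0$ and let $K/k$ be Galois with group $G$ (for example $k=\mathbb Q$, $K=\mathbb Q(\sqrt[3]2,\zeta_3,i)$). Then $\mathbb L^jw(\operatorname{Spec}K)=\mathbb L^j\sum_Uc_U[\operatorname{Spec}K^U]\ne0$ for all $j\ge0$. So $0\ne\mathbb L\,w(\operatorname{Spec}K)\in\bigcap_n(\mathbb L^n)$.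

**Theorem C.** For every field $k$ of characteristic $0$, $\bigcap_n(\mathbb L^n)\ne0$. Moreover the map from $R[\mathbb L^{-1}]$ to its completion for the dimension filtration is not injective.

So $R\to R'$ is not injective for any field of characteristic $0$, and "injective for all fields" is false. In characteristic $p$ Theorem A holds, but nonvanishing is not proved here.

## An isomorphism of permutation lattices

Lattices are finitely generated $\mathbb Z$-free $\mathbb ZG$-modules, $\mathbb Z_p$ is the ring of $p$-adic integers, and $M_p=M\otimes\mathbb Z_p$. Let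
$$A=G/G\sqcup G/S_3\sqcup G/S_3'\sqcup G/C_6\sqcup G/V_4\sqcup G/\langle s\rangle .$$

**Proposition 4.** $M:=\mathbb Z[S_+\sqcup A]\cong M':=\mathbb Z[S_-\sqcup A]$ as $\mathbb ZG$-modules.

The plan is to find isomorphisms at the two bad primes $2$ and $3$, to glue them to a map $f$ over $\mathbb Z$, and to correct $f$ at the remaining primes. The set $A$ is there for the last step: it makes ranks large enough for strong approximation and supplies automorphisms with prescribed determinants.

**Step 1 at $p=3$: $\mathbb Z_3[S_+]\cong\mathbb Z_3[S_-]$.** The purpose is to show that the prime $3$ is harmless. Since $|V_4|=4$ is invertible in $\mathbb Z_3$, the algebra $\mathbb Z_3[V_4]$ is a product of four copies of $\mathbb Z_3$, and lattices over it are determined by their characters. Comparing characters,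
$$\mathbb Z_3[V_4]\oplus\mathbb Z_3^2\cong\bigoplus_{|C|=2}\mathbb Z_3[V_4/C].$$
Inflate this along $G\to G/C_3\cong V_4$:
$$\mathbb Z_3[G/C_3]\oplus\mathbb Z_3^2\cong\mathbb Z_3[G/S_3]\oplus\mathbb Z_3[G/S_3']\oplus\mathbb Z_3[G/C_6].$$
Also induce it from the subgroup $V_4$ to $G$:
$$\mathbb Z_3[G/1]\oplus\mathbb Z_3[G/V_4]^2\cong\mathbb Z_3[G/Z]\oplus\mathbb Z_3[G/\langle s\rangle]\oplus\mathbb Z_3[G/\langle s'\rangle].$$
Adding the left side of the first to the right side of the second gives $\mathbb Z_3[S_+]$; the other two sides add up to $\mathbb Z_3[S_-]$.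

**Step 1 at $p=2$: $\mathbb Z_2[S_+]\cong\mathbb Z_2[S_-]$.** This is the prime where $V_4$ alone failed. Let $e=\frac13(1+\rho+\rho^2)\in\mathbb Z_2[G]$, a central idempotent because $C_3$ is normal. Every lattice splits as $N=eN\oplus(1-e)N$, and we compare the two parts separately.

*The $e$-part.* $eN$ is isomorphic to the $C_3$-coinvariants of $N$, so $e\mathbb Z_2[G/U]\cong\mathbb Z_2[G/UC_3]$. For $S_+$ the subgroups $UC_3$ are $G,G,C_3,C_6,S_3,S_3'$. For $S_-$ they are $S_3,S_3',C_6,G,G,C_3$. The multisets agree.

*The algebra for the other part.* Let $\Delta=\{x\in\mathbb Z_2^3:\sum x_i=0\}$ with the permutation action of $S_3$. The map $\mathbb Z_2[S_3]\to\operatorname{End}(\Delta)$ is onto. By Nakayama it suffices to check this mod $2$, where $S_3$ acts on $\Delta/2\cong\mathbb F_2^2$ as $GL_2(\mathbb F_2)$. The span of $1,\rho$ is a field $\mathbb F_4$, because $1+\rho+\rho^2=0$ there. The element $s$ does not commute with $\rho$, so it is not in $\mathbb F_4$; hence $\mathbb F_4\cap s\mathbb F_4=0$, and the image has dimension $4$.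 The map kills $e$, and $(1-e)\mathbb Z_2[S_3]$ has rank $6-2=4$. A surjection between free modules of the same rank $4$ is an isomorphism, so $(1-e)\mathbb Z_2[S_3]\cong\operatorname{End}(\Delta)\cong M_2(\mathbb Z_2)$.

Since $G=S_3\times\langle z\rangle$, a $\mathbb Z_2[G]$-lattice $N$ with $eN=0$ is a module over $M_2(\mathbb Z_2)\otimes\mathbb Z_2[\langle z\rangle]$. By Morita theory $N\cong\Delta\otimes h(N)$, where $h(N)=\operatorname{Hom}_{S_3}(\Delta,N)$ is a $\mathbb Z_2[\langle z\rangle]$-lattice. So it remains to compute $h$ of $(1-e)\mathbb Z_2[G/U]$, which is $\operatorname{Hom}_{S_3}(\Delta,\mathbb Z_2[G/U])$ since $e\Delta=0$. We also use that for $\lambda\in\Delta^*$ the formula $x\mapsto\sum_{g\in S_3}\lambda(g^{-1}x)\,g$ defines an $S_3$-map $\Delta\to\mathbb Z_2[S_3]$, and that this gives $\operatorname{Hom}_{S_3}(\Delta,\mathbb Z_2[S_3])\cong\Delta^*$.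

* $U\supseteq C_3$: $C_3$ acts trivially on $G/U$, so $h=0$.
* $U=V_4$: $\mathbb Z_2[S_3/\langle s\rangle]=\mathbb Z_2\oplus\Delta$ (as $3$ is invertible), $z$ is trivial, so $h=\mathbb Z_2$.
* $U=Z$: $\mathbb Z_2[S_3]$ with $z$ trivial, so $h=\mathbb Z_2^2$.
* $U=\langle s\rangle$: $G/U=S_3/\langle s\rangle\times\langle z\rangle$, so $h=\mathbb Z_2[C_2]$.
* $U=1$: $G/U=S_3\times\langle z\rangle$, so $h=\mathbb Z_2[C_2]^2$.
* $U=\langle sz\rangle$: $S_3$ acts simply transitively on $G/U$, and for $g\in S_3$ we have $z\cdot gU=gzU=gs(sz)U=gsU$. So the lattice is $\mathbb Z_2[S_3]$ with $z$ acting as right multiplication by $s$. On $h\cong\Delta^*$ this sends $\lambda$ to $\lambda\circ s$, since $\sum_g\lambda(g^{-1}x)gs=\sum_{g}\lambda(sg^{-1}x)g$. This action is nontrivial mod $2$. Choose $v$ with $zv\ne v$ mod $2$. Two different nonzero vectors of $\mathbb F_2^2$ form a basis, so $v,zv$ is a basis of $h$, and $h\cong\mathbb Z_2[C_2]$.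

For $S_+$ the total is $\mathbb Z_2^2\oplus\mathbb Z_2[C_2]\oplus\mathbb Z_2[C_2]$, from $Z,\langle s\rangle,\langle s'\rangle$. For $S_-$ it is $\mathbb Z_2^2\oplus\mathbb Z_2[C_2]^2$, from $2\,G/V_4$ and $G/1$. These agree, which proves Step 1.

**Step 2: a global map that is an isomorphism at $2$ and $3$.** Adding the identity of $\mathbb Z_p[A]$ to Step 1 we get isomorphisms $\phi_p:M_p\to M'_p$ for $p=2,3$. Put $H=\operatorname{Hom}_{\mathbb ZG}(M,M')$; then $H\otimes\mathbb Z_p=\operatorname{Hom}_{\mathbb Z_pG}(M_p,M_p')$. By the Chinese remainder theorem, $H/6H\cong H/2H\times H/3H$, so there is $f\in H$ with $f\equiv\phi_p$ mod $p$ for $p=2,3$. The determinant of $f$ is then prime to $6$. So $f_2,f_3$ are isomorphisms, and $f_{\mathbb Q}:M_{\mathbb Q}\to M'_{\mathbb Q}$ is an isomorphism.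

**Step 3: multiplicity spaces.** To correct $f$ at the other primes we turn equivariant maps into matrices. The group $G=S_3\times C_2$ has six irreducible $\mathbb Q G$-modules $V_1,\dots,V_6$, all absolutely irreducible: $1$; $\varepsilon_1,\varepsilon_2,\varepsilon_3$ with kernels $S_3,S_3',C_6$; the $2$-dimensional standard representation $\Delta$ of $S_3$ with $z=1$; and $\Delta'=\Delta\otimes\varepsilon_1$, where $z=-1$. (From here on $\Delta$ is this rational representation.) Choose lattices $\Lambda_i\subset V_i$ and put $h_i(N)=\operatorname{Hom}_{\mathbb ZG}(\Lambda_i,N)$ for a lattice $N$. Absolute irreducibility gives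
$$\operatorname{Aut}_{\mathbb QG}(M_{\mathbb Q})=\prod_iGL(h_i(M)_{\mathbb Q}),$$
and the same over $\mathbb Q_p$.

For $p\nmid6$ we have $\mathbb Z_pG\cong\prod_i\operatorname{End}(\Lambda_{i,p})$. Indeed, both sides have rank $12$, the map is injective, and it is onto because $a\in\operatorname{End}(\Lambda_{i,p})$ is the image of $\frac{\dim V_i}{12}\sum_g\operatorname{tr}(a\,g^{-1})\,g\in\mathbb Z_pG$, which maps to $0$ in the other factors. So for $p\nmid 6$ every lattice is $\bigoplus_i\Lambda_{i,p}\otimes h_i(N)_p$, and isomorphisms $M_p\to M'_p$ are the same as families of isomorphisms $h_i(M)_p\to h_i(M')_p$.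

Let $m_i=\operatorname{rk}h_i(M)$, the multiplicity of $V_i$ in $M_{\mathbb Q}$; it is also $\operatorname{rk}h_i(M')$. Then $m_i\ge2$ for all $i$. The trivial representation occurs in every orbit. For $\varepsilon_1,\varepsilon_2,\varepsilon_3$ use $G/C_3$ in $S_+$, which contains each once, and $G/S_3,G/S_3',G/C_6$ in $A$. For $\Delta$ use $G/Z$, since $\mathbb Q[S_3]$ contains $\Delta$ twice. For $\Delta'$ use $G/\langle s\rangle$, which contains $\Delta'$ once because $\dim\Delta'^{\langle s\rangle}=1$, and which occurs in both $S_+$ and $A$.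

**Step 4: determinants at $2$ and $3$.** We claim that for $p=2,3$ every $(u_i)\in\prod_i\mathbb Z_p^\times$ equals $(\det h_i(\gamma))_i$ for some $\gamma\in\operatorname{Aut}(M_p)$. Let $\gamma$ act on the summand $\mathbb Z_p[G/U]$ of $\mathbb Z_p[A]$ as a scalar $a_U\in\mathbb Z_p^\times$, and as $1$ on $\mathbb Z_p[S_+]$. The rational representations of the six orbits of $A$ are, for $U=G,S_3,S_3',C_6,V_4,\langle s\rangle$ in this order,
$$1,\quad1+\varepsilon_1,\quad1+\varepsilon_2,\quad1+\varepsilon_3,\quad1+\Delta,\quad1+\varepsilon_1+\Delta+\Delta'.$$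
So the determinants of $\gamma$ are
$$\Delta':\ a_{\langle s\rangle};\quad\Delta:\ a_{V_4}a_{\langle s\rangle};\quad\varepsilon_1:\ a_{S_3}a_{\langle s\rangle};\quad\varepsilon_2:\ a_{S_3'};\quad\varepsilon_3:\ a_{C_6};\quad1:\ \textstyle\prod_Ua_U .$$
This system can be solved for the $a_U$ one after another, which proves the claim.

**Step 5: local corrections with a common determinant.** We now choose at each prime a correction of $f$, all with the same rational determinants. Let $d_i=\det h_i(f)\in\mathbb Z\setminus0$ with respect to $\mathbb Z$-bases, and $r_i=|d_i|$. As $f_2,f_3$ are isomorphisms, $d_i$ is prime to $6$.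

* For $p=2,3$: $r_i$ is a $p$-adic unit, so by Step 4 there is $\gamma_p\in\operatorname{Aut}(M_p)$ with $\det h_i(\gamma_p)=1/r_i$ for all $i$. Then $f\gamma_p:M_p\to M'_p$ is an isomorphism.
* For $p\nmid6$: choose isomorphisms $\psi_i:h_i(M)_p\to h_i(M')_p$ of $\mathbb Z_p$-modules with determinant $d_i/r_i=\pm1$, and let $\gamma_p=(h_i(f)^{-1}\psi_i)_i\in\prod_iGL(h_i(M)_{\mathbb Q_p})$. Then $\det h_i(\gamma_p)=1/r_i$, and $f\gamma_p$ is given by the family $(\psi_i)$, so it is an isomorphism $M_p\to M'_p$.

Let $g^0=(g^0_i)$ with $g^0_i$ diagonal with entries $1/r_i,1,\dots,1$ in a $\mathbb Z$-basis of $h_i(M)$. If $p\nmid6\prod_id_i$, then $g^0\in\operatorname{Aut}(M_p)$ and $f_p$ is an isomorphism. So for all but finitely many $p$ we may and do take $\gamma_p=g^0$.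

**Step 6: strong approximation.** The purpose is to replace the local corrections by one rational one. Let $\mathcal K_p=\operatorname{Aut}(M_p)\cap\prod_iSL(h_i(M)_{\mathbb Q_p})$. This is an open subgroup of $\prod_iSL(h_i(M)_{\mathbb Q_p})$, equal to $\prod_iSL(h_i(M)_p)$ for $p\nmid6$. The element $(g^0)^{-1}\gamma_p$ lies in $\prod_iSL(h_i(M)_{\mathbb Q_p})$, and it is $1$ for almost all $p$. Strong approximation for $SL_m$, $m\ge2$, over $\mathbb Q$ says that $SL_m(\mathbb Q)$ is dense in $SL_m$ of the finite adeles. (The closure contains all elementary matrices with finite adelic entries, because $\mathbb Q$ is dense in the finite adeles. Over the field $\mathbb Q_p$ elementary matrices generate $SL_m(\mathbb Q_p)$. So the closure contains every point that is $1$ outside a finite set of primes, and these are all we need.) Hence there is $\sigma\in\prod_iSL(h_i(M)_{\mathbb Q})$ with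
$$\sigma\in(g^0)^{-1}\gamma_p\,\mathcal K_p\qquad\text{for all }p .$$
Then $f g^0\sigma\in f\gamma_p\mathcal K_p$ maps $M_p$ isomorphically onto $M'_p$ for every $p$. A lattice in $M_{\mathbb Q}$ is the set of vectors that lie in all its completions, so $fg^0\sigma$ maps $M$ isomorphically onto $M'$. $\square$

## A polynomial in $\mathbb L$ that kills $w(Y)$: proof of Theorem A

**Step 1: the relation in $R$.** By Proposition 4 the tori $\mathbb G_m^{S_+\sqcup A}$ and $\mathbb G_m^{S_-\sqcup A}$ are $G$-equivariantly isomorphic. So for every $G$-torsor $Y$ we have $Y\times^G\mathbb G_m^{S_+\sqcup A}\cong Y\times^G\mathbb G_m^{S_-\sqcup A}$. By Lemma 2,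
$$\beta_{Y,G}(\delta)=0,\qquad\delta=\tau_G(S_+\sqcup A)-\tau_G(S_-\sqcup A). \tag{4}$$

**Step 2: $\delta$ is a multiple of $w$.** For $U\ne G$ the $U$-sets $S_+\sqcup A$ and $S_-\sqcup A$ are isomorphic by Lemma 3, so $\varphi_U(\delta)=0$ by Lemma 1. At $G$, Lemma 1 gives $\varphi_G(\delta)=D:=P_A(P_+-P_-)$, where the orbit sizes yield
$$P_+=(t-1)^2(t^4-1)(t^6-1)^3,\qquad P_-=(t^2-1)^3(t^3-1)^2(t^{12}-1),$$
$$P_A=(t-1)(t^2-1)^3(t^3-1)(t^6-1).$$
The elements $2\delta$ and $Dw$ of $B(G)[t]$ have the same marks: $0$ at $U\ne G$ and $2D$ at $G$. So $2\delta=Dw$. The coefficient of $[G/1]$ in $w$ is $-1$, so $D$ is minus twice the coefficient of $[G/1]$ in $\delta$. Hence $D=2Q$ with $Q\in\mathbb Z[t]$. As $B(G)[t]$ is torsion-free, $\delta=Qw$, and (4) becomes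
$$Q(\mathbb L)\,w(Y)=0. \tag{5}$$

**Step 3: the lowest term of $Q$.** Each of $P_+,P_-,P_A$ has six factors $t^a-1=-(1-t^a)$, so the signs cancel. We get $P_+=(1-t)^2(1+O(t^4))=1-2t+O(t^2)$, $P_-=1-3t^2+O(t^3)$ and $P_A=1+O(t)$. So $D=-2t+O(t^2)$ and $Q=-t+O(t^2)=-t(1-tg(t))$ with $g\in\mathbb Z[t]$.

Now (5) reads $\mathbb Lw(Y)=\mathbb Lg(\mathbb L)\cdot\mathbb Lw(Y)$. Iterating, $\mathbb Lw(Y)=(\mathbb Lg(\mathbb L))^n\,\mathbb Lw(Y)\in(\mathbb L^n)$ for all $n$. $\square$

## An invariant of $R$ with values in the Witt group of $\mathbb Q$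

It remains to show that $\mathbb Lw(Y)$ can be nonzero. Over $\mathbb Q$ and for $Y=\operatorname{Spec}K$ the counts $\nu$ cannot help: by Lemma 3 the marks of $w$ at all cyclic subgroups vanish, so $\nu(w(\operatorname{Spec}K))=0$. We need an invariant that remembers more of $\operatorname{Spec}K^U$ than the permutation character, for instance the degree modulo squares.

**Definition (Witt group).** $W(F)$, for a field $F$ of characteristic $\ne2$, is the group of nondegenerate finite-dimensional symmetric bilinear spaces over $F$ under orthogonal sum, modulo hyperbolic planes. It is a ring under $\otimes$, and functorial in $F$. We write $\langle a_1,\dots,a_n\rangle$ for the diagonal form; $\langle ab^2\rangle=\langle a\rangle$. An anisotropic form of positive dimension is nonzero in $W(F)$. If $L\subset V$ is totally isotropic, then $[V]=[L^\perp/L]$.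

**Example.** In $W(\mathbb Q)$, $\langle1,-2\rangle\ne0$ because $2$ is not a square. But $2\langle1,-2\rangle=0$, because $\langle1,1\rangle\cong\langle2,2\rangle$ via the basis $(1,1),(1,-1)$.

**Definition ($\omega$).** For $X$ smooth projective connected of dimension $d$ over $k$, let $N^m(X)$ be $CH^m(X)_{\mathbb Q}$ modulo numerical equivalence. Let $\omega(X)\in W(\mathbb Q)$ be the class of $N^{d/2}(X)$ with its intersection form (degree over $k$) if $d$ is even, and $\omega(X)=0$ if $d$ is odd. Extend additively to disjoint unions.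

The spaces $N^m(X)$ are finite-dimensional (Fulton, *Intersection Theory*, Ex. 19.1.4), and then $N^m\times N^{d-m}\to\mathbb Q$ is perfect. One can pass to $\bar k$ in the finiteness statement. Suppose $\alpha$ is numerically trivial on $X$ and $\alpha_{\bar k}\cdot\beta\ne0$ for some $\beta$ defined over a finite extension $k'$. Then with $\mathrm{pr}:X_{k'}\to X$ the projection formula gives $\deg_k(\alpha\cdot\mathrm{pr}_*\beta)=[k':k]\deg_{k'}(\alpha_{k'}\cdot\beta)\ne0$, a contradiction. So $N^m(X)$ injects into $N^m(X_{\bar k})$.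

**Example.** $\omega(\operatorname{Spec}K')=\langle[K':k]\rangle$ for a finite separable extension $K'/k$. Further, $\omega(\mathbb P^1)=0$ and $\omega(\mathbb P^2)=\langle1\rangle$. For the blow-up of $\mathbb P^2$ in a rational point, $N^1=\langle1,-1\rangle$ and $\omega=0$.

**Proposition 5.** If $\operatorname{char}k=0$, then $\omega$ extends to a group homomorphism $R\to W(\mathbb Q)$, and $\omega(\mathbb Lx)=-\omega(x)$ for all $x\in R$.

**Step 1: reduction to blow-ups.** By Bittner (*The universal Euler characteristic for varieties of characteristic zero*, Compositio Math. 140 (2004), Thm 3.1), $R$ is generated by the classes of smooth projective varieties, with relations $[\emptyset]=0$ and $[\tilde X]-[\mathcal E]=[X]-[T]$, where $T\subset X$ is smooth closed, $\tilde X=\mathrm{Bl}_TX$, and $\mathcal E$ is the exceptional divisor. So we must show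
$$\omega(\tilde X)-\omega(\mathcal E)=\omega(X)-\omega(T). \tag{6}$$
Blowing up the components of $T$ one after another, and noting that components of $X$ that do not meet $T$ contribute equally to both sides, we may assume $X$ and $T$ connected. Let $c$ be the codimension of $T$. If $c=0$, then $T=X$ and $\tilde X=\mathcal E=\emptyset$. If $c=1$, then $\tilde X=X$ and $\mathcal E=T$. Both cases are trivial, so let $c\ge2$.

**Step 2: a remark on graded forms.** This tells us how to read off Witt classes later. Let $V=\bigoplus_{j=0}^rV_j$ be finite-dimensional with a symmetric form such that $V_j\perp V_{j'}$ for $j+j'<r$ and $V_j\times V_{r-j}$ is perfect. The Gram matrix is block triangular with respect to the antidiagonal, with invertible antidiagonal blocks, so the form is nondegenerate, and $\dim V_j=\dim V_{r-j}$. The space $L=\bigoplus_{j<r/2}V_j$ is totally isotropic. Its orthogonal contains $\bigoplus_{j\le r/2}V_j$, and by dimensions it equals it, as $\dim V-\dim L=\sum_{j\ge r/2}\dim V_j=\sum_{j\le r/2}\dim V_j$. So the Witt class of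 $V$ is that of $L^\perp/L=V_{r/2}$ if $r$ is even, and $0$ if $r$ is odd.

**Step 3: projective bundles.** We compute $\omega$ of $p:\mathcal E=\mathbb P(\mathcal N)\to T$, with $T$ smooth projective connected and $\mathcal N$ a vector bundle of rank $c\geq 1$. We use lines in $\mathcal N$, so that $\mathcal O(-1)\subset p^*\mathcal N$, and $\zeta=c_1(\mathcal O(1))$. Recall
$$CH^n(\mathcal E)=\bigoplus_{j=0}^{c-1}\zeta^jp^*CH^{n-j}(T),\qquad p_*(\zeta^{c-1+i}p^*x)=s_i(\mathcal N)\,x, \tag{7}$$
where the Segre class $s_i$ is $0$ for $i<0$ and $s_0=1$. Let $\dim\mathcal E=2n$. For $x\in CH^{n-j}(T)_{\mathbb Q}$, $x'\in CH^{n-j'}(T)_{\mathbb Q}$,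
$$\zeta^jp^*x\cdot\zeta^{j'}p^*x'=\deg_T\bigl(s_{j+j'-(c-1)}(\mathcal N)\,x\,x'\bigr).$$
If $x$ is numerically trivial, this is $0$, since $s_i(\mathcal N)x'$ is again a cycle class. So the form descends to $\bigoplus_jN^{n-j}(T)$. There it is as in Step 2 with $r=c-1$: it vanishes for $j+j'<c-1$, and for $j+j'=c-1$ it is the perfect pairing $\deg_T(xx')$, since $2n-(c-1)=\dim T$. In particular it is nondegenerate, so it is the form on $N^n(\mathcal E)$. If $c$ is odd, the middle piece is $N^{n-(c-1)/2}(T)=N^{\dim T/2}(T)$ with its own form. Therefore: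

* $c$ odd: $\omega(\mathcal E)=\omega(T)$ (if $\dim\mathcal E$ is odd, so is $\dim T=\dim\mathcal E-(c-1)$, and both are $0$);
* $c$ even: $\omega(\mathcal E)=0$.

**Step 4: the middle Chow group of a blow-up.** Let $d=\dim X=2m$, $\iota:T\to X$, $\pi:\tilde X\to X$, $i:\mathcal E\to\tilde X$, $\mathcal N=N_{T/X}$, $\mathcal E=\mathbb P(\mathcal N)$. We need generators of $CH^m(\tilde X)_{\mathbb Q}$ on which the form is computable. By Fulton, Prop. 6.7, $CH(\tilde X)$ is generated by $\pi^*CH(X)$ and $i_*CH(\mathcal E)$, and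
$$\pi^*\iota_*x=i_*\bigl(c_{c-1}(p^*\mathcal N/\mathcal O(-1))\,p^*x\bigr),\qquad c_{c-1}(p^*\mathcal N/\mathcal O(-1))=\sum_jc_j(\mathcal N)\,\zeta^{c-1-j}.$$
The second formula follows from $c(p^*\mathcal N/\mathcal O(-1))=c(\mathcal N)/(1-\zeta)$. The term $j=0$ is $\zeta^{c-1}$, so $i_*(\zeta^{c-1}p^*x)$ is a combination of $\pi^*\iota_*x$ and classes $i_*(\zeta^{j}p^*x')$ with $j\le c-2$. Together with (7), $CH^m(\tilde X)_{\mathbb Q}$ is spanned by $\pi^*CH^m(X)_{\mathbb Q}$ and $i_*(\zeta^jp^*CH^{m-1-j}(T)_{\mathbb Q})$ for $0\le j\le c-2$.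

**Step 5: intersection numbers on the blow-up.** First, $\pi^*x\cdot\pi^*x'=x\cdot x'$. Next,
$$\pi^*x\cdot i_*(\zeta^jp^*y)=\deg_{\mathcal E}\bigl(\zeta^jp^*(\iota^*x\cdot y)\bigr)=0\qquad(j\le c-2)$$
by (7). Finally, $c_1(N_{\mathcal E/\tilde X})=-\zeta$, so
$$i_*(\zeta^jp^*y)\cdot i_*(\zeta^{j'}p^*y')=-\deg_{\mathcal E}\bigl(\zeta^{j+j'+1}p^*(yy')\bigr)=-\deg_T\bigl(s_{j+j'+2-c}(\mathcal N)\,y\,y'\bigr).$$
So $CH^m(\tilde X)_{\mathbb Q}$ is a form-preserving quotient of the orthogonal sum of $CH^m(X)_{\mathbb Q}$ and $\bigoplus_{j=0}^{c-2}CH^{m-1-j}(T)_{\mathbb Q}$, and the two have the same quotient by the radical. For $CH^m(\tilde X)_{\mathbb Q}$ that quotient is $N^m(\tilde X)$, and for $CH^m(X)_{\mathbb Q}$ it is $N^m(X)$. The second form descends to $\bigoplus_jN^{m-1-j}(T)$, where it is as in Step 2 with $r=c-2$ and sign $-1$: for $j+j'=c-2$ the degrees add to $2m-2-(c-2)=d-c=\dim T$. For $c$ even the middle piece is $N^{m-c/2}(T)=N^{\dim T/2}(T)$ with the negative of its form. So for $d$ even,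
$$\omega(\tilde X)=\omega(X)-\omega(T)\ \ (c\text{ even}),\qquad\omega(\tilde X)=\omega(X)\ \ (c\text{ odd}).$$
For $d$ odd, $\omega(\tilde X)=\omega(X)=0$.

**Step 6: checking (6).** Recall $\dim\mathcal E=d-1$ and $\dim T=d-c$.

* $d,c$ even: $\omega(\mathcal E)=0$, and the left side is $\omega(X)-\omega(T)$.
* $d$ even, $c$ odd: $\mathcal E$ and $T$ have odd dimension, and both sides are $\omega(X)$.
* $d$ odd, $c$ even: $\omega(\mathcal E)=0$ by Step 3, $\dim T$ is odd, and all terms are $0$.
* $d,c$ odd: $\omega(\mathcal E)=\omega(T)$ by Step 3, and both sides are $-\omega(T)$.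

So $\omega$ extends to $R$.

**Step 7: multiplication by $\mathbb L$.** For $X$ smooth projective and connected, Step 3 with $c=2$ gives $\omega(X\times\mathbb P^1)=0$. Since $[X\times\mathbb P^1]=[X]+\mathbb L[X]$, we get $\omega(\mathbb L[X])=-\omega([X])$. Such $[X]$ generate $R$, which proves Proposition 5. $\square$

## Multiquadratic degrees: proof of Theorem B

Let $\operatorname{char}k=0$, $K/k$ Galois with group $G$, and $w=w(\operatorname{Spec}K)=\sum_Uc_U[\operatorname{Spec}K^U]$.

**Step 1: computing $\omega(w)$.** As $\omega(\operatorname{Spec}K^U)=\langle[K^U:k]\rangle=\langle|G/U|\rangle$, the orbit sizes of $S_+$ and $S_-$ give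
$$\omega(w)=2\langle1\rangle+\langle4\rangle+3\langle6\rangle-3\langle2\rangle-2\langle3\rangle-\langle12\rangle .$$
With $\langle4\rangle=\langle1\rangle$ and $\langle12\rangle=\langle3\rangle$ this is $3\pi$, where
$$\pi=\langle1,-2,-3,6\rangle=\langle1,-2\rangle\otimes\langle1,-3\rangle .$$
Since $2\langle1,-2\rangle=0$, also $2\pi=0$, and $\omega(w)=\pi$.

**Step 2: $\pi\ne0$.** We show that $\pi$ is anisotropic over $\mathbb Q_3$. Modulo $3$ we have $x^2-2y^2\equiv x^2+y^2$, which is anisotropic over $\mathbb F_3$. So, after scaling $(x,y)$ to be primitive, nonzero vectors give $x^2-2y^2$ an even $3$-adic valuation; in particular the value is nonzero. Likewise $3(u^2-2v^2)$ has odd valuation for $(u,v)\ne0$. Hence $(x^2-2y^2)-3(u^2-2v^2)=0$ only for the zero vector. So $\pi\ne0$ in $W(\mathbb Q_3)$, hence in $W(\mathbb Q)$.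

**Step 3: conclusion.** By Proposition 5, $\omega(\mathbb L^jw)=(-1)^j\pi\ne0$, so $\mathbb L^jw\ne0$ for all $j\ge0$. With Theorem A, $0\ne\mathbb Lw\in\bigcap_n(\mathbb L^n)$.

For the example, $\mathbb Q(\sqrt[3]2,\zeta_3)$ is Galois over $\mathbb Q$ with group $S_3$, and its only quadratic subfield is $\mathbb Q(\sqrt{-3})$. So it does not contain $i$, and $K=\mathbb Q(\sqrt[3]2,\zeta_3,i)$ has group $S_3\times C_2$. For $k=\mathbb Q$ the map $R\to R'$ is therefore not injective. $\square$

## A genus 2 curve with $S_3\times C_2$-action: proof of Theorem C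

A field such as $\mathbb C$ has no Galois extension with group $G$. So we need a geometric torsor, defined over every field $k$ of characteristic $0$, on which $\omega$ does not vanish.

**Step 1: the curves.** Let $C/k$ be the smooth projective model of
$$y^2=f(x)=(x^2-x+1)^3+x^2(x-1)^2,$$
and let $E:\ y^2=(u+1)^3+u^2=u^3+4u^2+3u+1$. The cubic has discriminant $144-108-256-27+216=-31$, so $E$ is an elliptic curve. With $u=x^2-x$, $f(x)$ becomes the cubic in $u$. Its value at the branch point $u=-\frac14$ of $x\mapsto x^2-x$ is $-\frac1{64}+\frac14-\frac34+1=\frac{31}{64}\ne0$, so each of its three distinct roots has two distinct preimages. Hence $f$ is separable of degree $6$ and $C$ has genus $2$. As $f$ is monic of even degree, $C$ has rational points at infinity. The map $q:C\to E$, $(x,y)\mapsto(x^2-x,y)$, has degree $2$.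

With $v=u+1$, $E$ is $y^2=v^3+v^2-2v+1$. In the usual notation $b_2=4$, $b_4=-4$, $b_6=4$, $b_8=0$, so $c_4=16+96=112$ and the discriminant is $512-432-576=-496$. Thus $j(E)=112^3/(-496)=-256\cdot343/31$. This is not an algebraic integer, so $E$ has no complex multiplication, and $\operatorname{End}(E_{\bar k})=\mathbb Z$.

**Step 2: the action of $G$ on $C$.** Put
$$\rho(x,y)=\Bigl(\frac1{1-x},\frac{-y}{(1-x)^3}\Bigr),\qquad s(x,y)=(1-x,y),\qquad z(x,y)=(x,-y).$$
Under $x\mapsto\frac1{1-x}$ the polynomial $x^2-x+1$ becomes $\frac{x^2-x+1}{(1-x)^2}$ and $x^2(x-1)^2$ becomes $\frac{x^2}{(1-x)^4}=\frac{x^2(x-1)^2}{(1-x)^6}$, so $f$ becomes $f/(1-x)^6$. Under $x\mapsto1-x$ it is unchanged. So these are automorphisms of $C$. The orbit of $x$ under $x\mapsto\frac1{1-x}$ is $x,\frac1{1-x},\frac{x-1}x$, and the product of the corresponding factors $1-x$ is $(1-x)\cdot\frac{-x}{1-x}\cdot\frac1x=-1$. So $\rho^3$ multiplies $y$ by $(-1)^3/(-1)^3=1$, and $\rho^3=1$. Next $s\rho(x,y)=\bigl(\frac x{x-1},\frac y{(x-1)^3}\bigr)$. Since $\frac x{x-1}-1=\frac1{x-1}$,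 its square is $1$. Clearly $s^2=z^2=1$ and $z$ is central. So $\rho,s$ generate an $S_3$, which acts faithfully on the $x$-line, while $z$ acts trivially there and nontrivially on $C$. Hence $G=S_3\times C_2$ acts faithfully on $C$ over $k$.

**Step 3: setting up the form.** Let $N=N^1(C\times E)$ with $G$ acting through $C$. Let $f_1=[pt\times E]$ and $f_2=[C\times pt]$. Then $f_1^2=f_2^2=0$ and $f_1f_2=1$, so $H_0=\langle f_1,f_2\rangle$ is a hyperbolic plane, and $G$ fixes it. So $N=H_0\perp N_0$ with $N_0$ stable under $G$. The aim of Steps 4–6 is to determine $N_0$ as a quadratic $G$-space.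

As $C$ and $E$ have rational points, $\operatorname{Pic}(C\times E)/(\operatorname{Pic}C+\operatorname{Pic}E)\cong W:=\operatorname{Hom}_k(J(C),E)$, equivariantly, with $g$ acting by $\phi\mapsto\phi\circ g_*$. The images of $\operatorname{Pic}C$ and $\operatorname{Pic}E$ in $N$ lie in $H_0$, so $N_0\cong N/H_0$ is a quotient of $W_{\mathbb Q}$. (This is a right action; composing with $g\mapsto g^{-1}$ makes it a left action, and nothing below depends on this.)

**Step 4: $N_0$ is small.** Since $\dim J(C)=2$ and $\operatorname{End}(E_{\bar k})=\mathbb Z$, at most two isogeny factors of $J(C)_{\bar k}$ are isogenous to $E$, each contributing $1$, so $\dim W_{\mathbb Q}\le2$. The hyperelliptic involution $z$ acts by $-1$ on $J(C)$, hence by $-1$ on $W$. On $H^0(C,\Omega)$,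
$$\rho^*\frac{dx}y=\frac{dx}{(1-x)^2}\cdot\frac{-(1-x)^3}{y}=-(1-x)\frac{dx}y,\qquad\rho^*\frac{x\,dx}y=-\frac{dx}y .$$
In the basis $\frac{dx}y,\frac{x\,dx}y$ this has trace $-1$ and determinant $1$, so $1+\rho^*+(\rho^*)^2=0$. In characteristic $0$ an endomorphism of $J(C)$ is determined by its action on differentials, so $1+\rho+\rho^2=0$ in $\operatorname{End}J(C)$. If $\phi\in W_{\mathbb Q}$ is $\rho$-invariant, then $3\phi=\phi\circ(1+\rho+\rho^2)=0$. So $W_{\mathbb Q}$ has no $\rho$-invariants.

**Step 5: $N_0\ne0$.** Let $\Gamma\cong C$ be the graph of $q$. Then $\Gamma\cdot f_1=1$ and $\Gamma\cdot f_2=\deg q=2$. The canonical class of $C\times E$ is numerically $2f_1$. By adjunction $\Gamma^2=(2\cdot2-2)-2f_1\cdot\Gamma=2-2=0$. If $\Gamma$ were in $H_0$, the first two numbers would give $\Gamma=2f_1+f_2$ and $\Gamma^2=4$. So $N\ne H_0$.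

**Step 6: the form on $N_0$.** The irreducible representations with $z=-1$ are $\varepsilon_1,\varepsilon_2,\Delta'$, and only $\Delta'$ has no $\rho$-invariants. It has dimension $2$, so $N_0\cong\Delta'$. The form is $G$-invariant and nondegenerate. By absolute irreducibility it is $\lambda$ times the standard one, for some $\lambda\in\mathbb Q^\times$. As standard form take the Euclidean form on $\{x\in\mathbb Q^3:\sum x_i=0\}$, where $S_3$ permutes the coordinates, with $s$ the transposition of the first two, and $z=-1$. The orthogonal vectors $(1,-1,0)$ and $(1,1,-2)$ show that it is $\langle2,6\rangle$.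

**Step 7: quotients of $C$.** We compute $\omega((C/U)\times E)$ for $U\le G$. Let $\bar q:C\times E\to(C/U)\times E$ be the quotient map, finite and flat of degree $|U|$ between smooth projective surfaces. Then $\bar q_*\bar q^*=|U|$. Also $\bar q^*\bar q_*=\sum_{u\in U}u$ on divisors. To see this, let $D_1$ be a prime divisor with image $D_1'$, with ramification index $e$, residue degree $\ell$ and $g$ conjugates under $U$, so that $e\ell g=|U|$. Then $\bar q^*\bar q_*D_1=e\ell$ times the sum of the conjugates, and $\sum_uuD_1$ is $|U|/g=e\ell$ times the same sum. So $\bar q^*$ identifies $N^1((C/U)\times E)$ with $N^U$ and multiplies the form by $|U|$. Modulo squares $1/|U|$ is $|U|$, and $H_0$ contributes a hyperbolic plane, so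
$$\omega((C/U)\times E)=\langle|U|\lambda\rangle\otimes\Delta'^U .$$
If $U$ contains $z$ or $\rho$, then $\Delta'^U=0$. Among the $U$ with $c_U\ne0$ this leaves:

* $U=1$: $\langle2,6\rangle$, with $c_1=-1$;
* $U=\langle s\rangle$: spanned by $(1,1,-2)$, so $\langle6\rangle$, with $c_{\langle s\rangle}=1$;
* $U=\langle s'\rangle$, where $s'=sz$ acts as minus the transposition: spanned by $(1,-1,0)$, so $\langle2\rangle$, with $c_{\langle s'\rangle}=1$.

Hence
$$\sum_Uc_U\,\omega((C/U)\times E)=\langle\lambda\rangle\bigl(\langle12\rangle+\langle4\rangle-\langle2,6\rangle\bigr)=\langle\lambda\rangle\varphi,\qquad\varphi=\langle1,-2\rangle\otimes\langle1,3\rangle . \tag{8}$$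
The form $\varphi$ is $(x^2-2y^2)+3(u^2-2v^2)$. It is anisotropic over $\mathbb Q_3$, since the nonzero values of the two summands have valuations of opposite parity. So $\langle\lambda\rangle\varphi$ is anisotropic too, and $\langle\lambda\rangle\varphi\ne0$ in $W(\mathbb Q)$.

**Step 8: the torsor.** We replace $C$ by the part where $G$ acts freely. Let $C^\circ\subset C$ be that open locus and $F=C\setminus C^\circ$, finite with its reduced structure. Let $Y=C^\circ\times E$, with $G$ acting on the first factor; it is a $G$-torsor over $(C^\circ/G)\times E$. For each $U$ we have $[Y/U]=[(C/U)\times E]-[(F/U)\times E]$. In characteristic $0$ the finite reduced scheme $F/U$ is étale over $k$, so $(F/U)\times E$ is smooth projective of dimension $1$, and its $\omega$ is $0$. By (8), $\omega(w(Y))=\langle\lambda\rangle\varphi$. Therefore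
$$\omega(\mathbb Lw(Y))=-\langle\lambda\rangle\varphi\ne0,\qquad0\ne\mathbb Lw(Y)\in\bigcap_n(\mathbb L^n),$$
the last by Theorem A. This proves the first part of Theorem C.

**Step 9: the dimension filtration.** Put $\mathcal M=R[\mathbb L^{-1}]$, and let $F^m\subset\mathcal M$ be the subgroup generated by the $[X]\mathbb L^{-n}$ with $\dim X-n\le-m$. The completion is $\varprojlim_m\mathcal M/F^m$, and the kernel of the map from $\mathcal M$ to it is $\bigcap_mF^m$. We show that $w(Y)$ is a nonzero element of it.

It is nonzero: by Proposition 5 multiplication by $\mathbb L$ corresponds to $-1$, so $\omega$ extends to $\mathcal M$ by $\omega(\mathbb L^{-n}x)=(-1)^n\omega(x)$, and $\omega(w(Y))=\langle\lambda\rangle\varphi\ne0$.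

Now we use the top term of $Q$. For $P=t^a-1$ we have $t^aP(1/t)=-P(t)$. Each of $P_+,P_-,P_A$ is a product of six such factors, so it is palindromic; the degrees are $24,24,16$. So $t^{40}D(1/t)=D(t)$, and the same holds for $Q$. Since $Q=-t+O(t^2)$ has no constant term, it has no $t^{40}$-term, and
$$Q=-t^{39}+\sum_{1\le j\le38}q_jt^j\qquad(q_j\in\mathbb Z).$$
Dividing (5) by $\mathbb L^{39}$ in $\mathcal M$ gives $w(Y)=h\,w(Y)$ with $h=\sum_{1\le j\le38}q_j\mathbb L^{j-39}\in\mathbb L^{-1}\mathbb Z[\mathbb L^{-1}]$. Since $\dim Y/U=2$ for all $U$, $w(Y)\in F^{-2}$. As $\mathbb L^{-1}F^m\subset F^{m+1}$, we get $w(Y)=h^nw(Y)\in F^{n-2}$ for every $n$. So $0\ne w(Y)\in\bigcap_mF^m$, and $\mathcal M\to\varprojlim_m\mathcal M/F^m$ is not injective. $\square$
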